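\title{List coloring the arcs of a digraph by branchings}

\begin{abstract}
Let the arc set of a digraph be partitioned into $k$ spanning arborescences with a common root, and let every arc have a list of $k$ colors. We prove that the arcs can be colored from their lists so that every color class is a branching. The proof applies the Combinatorial Nullstellensatz to a product of two determinants, in which the decisive coefficient is, up to sign, the number of ordered partitions of the arc set into $k$ spanning arborescences. It follows that a loopless digraph can be colored in this way from all lists of size $k$ exactly when its arc set can be partitioned into $k$ branchings. The argument works for any two matroids represented over the reals by matrices whose corresponding maximal minors never have opposite signs.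
\end{abstract}

\section{Introduction}

Throughout, $D=(V,A)$ is a finite directed graph. Parallel arcs are allowed and count as distinct arcs. An arc $a=uv$ has tail $u$ and head $v$, and we say that it \emph{enters} $v$; the number of arcs entering $v$ is $d^-(v)$. A set of arcs is a \emph{forest} if it contains no cycle when orientations are ignored, where a loop is a cycle of length one and two arcs joining the same two vertices form a cycle of length two. A \emph{branching} is a forest in which at most one arc enters each vertex. For $r\in V$, a \emph{spanning $r$-arborescence} is a set of arcs that is a spanning tree when orientations are ignored, and in which no arc enters $r$ and exactly one arc enters each other vertex. We say that $D$ is the \emph{disjoint union of $k$ spanning $r$-arborescences} if $A$ can be partitioned into $k$ sets, each a spanning $r$-arborescence.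

Suppose that each arc $a$ is given a list $L_a$ of colors. A \emph{proper list coloring} of $D$ assigns to each arc a color from its list so that, for each color, the arcs of that color form a branching. The following question is posed in \cite{ps9}: if $D$ is the disjoint union of $k$ spanning $r$-arborescences and every list has size $k$, does $D$ have a proper list coloring?

When all lists are equal to $\{1,\dots,k\}$, the given partition is such a coloring. When the lists are pairwise disjoint and $D$ has an arc, any choice of colors is proper, since each class is a single arc. As every subset of a branching is a branching, more colors should only help, and one guesses that identical lists are the hardest case. For coloring problems in general this guess is false. The complete bipartite graph $K_{2,4}$ has a proper vertex coloring with two colors. But give the two vertices on one side the lists $\{1,2\}$ and $\{3,4\}$, and the four vertices on the other side the lists $\{1,3\},\{1,4\},\{2,3\},\{2,4\}$: if the first two vertices are colored $i$ and $j$, the vertex with list $\{i,j\}$ has no color left. For branchings the guess is correct.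

\begin{theorem}\label{thm:arb}
Let $k$ be a positive integer. If $D=(V,A)$ is the disjoint union of $k$ spanning $r$-arborescences and $|L_a|\ge k$ for all $a\in A$, then $D$ has a proper list coloring.
\end{theorem}

The list size $k$ is best possible for every such $D$ with $|V|\ge2$: a vertex $v\ne r$ is entered by $k$ arcs, these need distinct colors, and so identical lists of size $k-1$ admit no proper coloring.

Adding an artificial root extends Theorem~\ref{thm:arb} to all digraphs. The number of branchings needed to partition the arc set equals the list size needed for a proper list coloring, and both are described by a counting condition.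

\begin{theorem}\label{thm:br}
Let $D=(V,A)$ be a loopless digraph, possibly with parallel arcs, and let $k\ge1$. The following are equivalent.
\begin{enumerate}
\item[(1)] $A$ can be partitioned into $k$ (possibly empty) branchings.
\item[(2)] $D$ has a proper list coloring for every choice of lists of size $k$.
\item[(3)] $d^-(v)\le k$ for all $v\in V$, and at most $k(|X|-1)$ arcs have both ends in $X$, for every nonempty $X\subseteq V$.
\item[(4)] For every $m\ge1$ and all lists of size $km$, one can choose an $m$-subset $C_a\subseteq L_a$ for each arc $a$ so that for each color $\alpha$ the set $\{a:\alpha\in C_a\}$ is a branching.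
\end{enumerate}
\end{theorem}

In particular, Theorem~\ref{thm:br} covers disjoint unions of $k$ spanning arborescences with arbitrary, possibly different, roots.

Both conditions in the definition of a branching can be written as linear independence of columns of a matrix, and the proof of Theorem~\ref{thm:arb} uses the digraph only through the two matrices. We therefore prove a statement about matrices, in the language of matroids. A real matrix $N$ with columns $n_s$ indexed by a finite set $S$ \emph{represents} the matroid $M$ on $S$ whose \emph{independent} sets are the sets $I\subseteq S$ such that the family $(n_s)_{s\in I}$ is linearly independent. The \emph{bases} of $M$ are its maximal independent sets, and their common size, the rank of $N$, is the \emph{rank} of $M$. Suppose that $S$ is linearly ordered and $N$ has $\rho$ rows. For a $\rho$-subset $B\subseteq S$ let $N[B]$ be the square submatrix formed by the columns in $B$, in increasing order. If $M$ has rank $\rho$, its bases are the $\rho$-subsets $B$ with $\det N[B]\ne0$. A \emph{common base} of two matroids on $S$ is a set that is a base of both.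

\begin{theorem}\label{thm:mat}
Let $M_1,M_2$ be matroids of rank $\rho$ on a finite linearly ordered set $S$, represented over $\mathbb R$ by $\rho\times S$ matrices $N_1,N_2$ such that
\begin{equation}\label{eq:sign}
\det N_1[B]\cdot\det N_2[B]\ge0\qquad\text{for every $\rho$-subset $B\subseteq S$.}
\end{equation}
If $S$ can be partitioned into $k$ common bases, then for all lists $L_s$ of size $k$ one can choose $c_s\in L_s$ such that every color class is independent in both $M_1$ and $M_2$.
\end{theorem}

Condition \eqref{eq:sign} holds, for instance, when $M_1=M_2$ and $N_1=N_2$, since the product is then a square.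

Section~\ref{sec:example} locates the difficulty in Theorem~\ref{thm:arb} and carries out the whole argument on a digraph with four arcs. Section~\ref{sec:det} proves Theorem~\ref{thm:mat}, and Sections~\ref{sec:arb} and~\ref{sec:br} deduce Theorems~\ref{thm:arb} and~\ref{thm:br}.

\section{Directed cycles and a polynomial that detects them}\label{sec:example}

The definition of a branching forbids all cycles of the underlying undirected graph, but once the in-degrees are at most one, only directed cycles can occur.

\begin{lemma}\label{lem:cycle}
Let $B$ be a set of arcs in which at most one arc enters each vertex.
\begin{enumerate}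
\item[(a)] $B$ is a branching if and only if it contains no directed cycle.
\item[(b)] If no arc of $B$ enters $r$ and exactly one enters each other vertex, then $B$ is a spanning $r$-arborescence if and only if it contains no directed cycle.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A forest contains no directed cycle. Conversely, let $C\subseteq B$ be a cycle of the underlying graph, with $\ell$ arcs and $\ell$ vertices. The $\ell$ heads of its arcs are distinct vertices of $C$, so every vertex of $C$ is the head of exactly one arc of $C$. Every vertex of $C$ meets two ends of arcs of $C$, so it is also the tail of exactly one arc of $C$. Hence $C$ is directed.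

(b) A spanning tree contains no directed cycle. Conversely, if $B$ has no directed cycle, then by (a) it is a forest with $|V|-1$ arcs on $|V|$ vertices, which is a spanning tree.
\end{proof}

So a list coloring is proper if and only if arcs with the same head have distinct colors and no directed cycle is monochromatic. If $D$ has no directed cycle, Theorem~\ref{thm:arb} is easy: color the $k$ arcs entering each vertex one after another with distinct colors from their lists. In general this procedure can fail. Take $V=\{r,u,v,w\}$, the two arborescences $\{ru,uv,vw\}$ and $\{rw,wv,vu\}$, and all lists equal to $\{1,2\}$. If we color $vu,vw$ with $1$ and $ru,rw$ with $2$, then one of the arcs $uv,wv$ entering $v$ must receive $1$, and it closes a monochromatic directed cycle of length two. The choices at different vertices have to be coordinated, and we do this algebraically, with the following tool.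

\begin{theorem}[Combinatorial Nullstellensatz {\cite[Theorem 1.2]{alon}}]\label{thm:cn}
Let $F$ be a field and let $f\in F[x_1,\dots,x_m]$ have total degree $\sum_i t_i$, with nonzero coefficient of $\prod_i x_i^{t_i}$. If $L_i\subseteq F$ and $|L_i|>t_i$ for all $i$, then there are $c_i\in L_i$ with $f(c_1,\dots,c_m)\ne0$.
\end{theorem}

After shrinking all lists to the size named in the statement at hand, only finitely many colors occur, and we identify them with distinct real numbers. A coloring is then a point $c\in\mathbb R^A$. We use $x^0=1$ throughout.

Let $D$ be as in Theorem~\ref{thm:arb}, and put $W=V\setminus\{r\}$ and $n=|W|$, so that $|A|=kn$. Lists of size $k$ allow $t_a=k-1$ for each arc. We therefore look for a polynomial in variables $x_a$ $(a\in A)$ that vanishes at every improper coloring, has degree $(k-1)|A|=2n\binom k2$, and has a nonzero coefficient at $\prod_a x_a^{k-1}$.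

The condition on heads suggests the product of the differences $x_f-x_e$ over all pairs of arcs $e,f$ with the same head. It has degree $n\binom k2$, exactly half of what is available. The other half must exclude all monochromatic directed cycles at once; one factor per cycle would give a degree that we do not control. The way out is to recall why the Vandermonde determinant
\[
\det\bigl(x_i^{\,j-1}\bigr)_{1\le i,j\le k}=\prod_{i<i'}(x_{i'}-x_i)
\]
vanishes when two variables agree: two rows become linearly dependent. A directed cycle is also a linear dependence. For $v\in W$ let $\chi_v\in\mathbb R^W$ be the unit vector at $v$, put $\chi_r=0$, and for an arc $a=uv$ define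
\begin{equation}\label{eq:hq}
h_a=\chi_v,\qquad q_a=\chi_v-\chi_u .
\end{equation}
Two arcs with the same head have the same vector $h_a$, and the vectors $q_a$ along a directed cycle sum to $0$. To turn such a dependence into a dependence that appears only when the colors agree, give the arc $a$ the row $(q_a,\,x_aq_a,\dots,x_a^{k-1}q_a)$ of length $kn$. There are $kn$ arcs, so these rows form a square matrix, and the same holds with $h_a$ in place of $q_a$. We call the two determinants $F_Q$ and $F_H$.

\begin{example}\label{ex:small}
Let $k=2$, $V=\{r,u,v\}$, and let the arcs be
\[
1=ru,\qquad 2=vu,\qquad 3=rv,\qquad 4=uv .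
\]
The only directed cycle is $\{2,4\}$. Of the two ways to split $A$ into two sets with one arc entering each of $u,v$, the split $\{1,4\},\{2,3\}$ consists of arborescences and the split $\{1,3\},\{2,4\}$ does not. So there are two ordered partitions into spanning $r$-arborescences. In coordinates $(u,v)$ we have $h_1=h_2=(1,0)$, $h_3=h_4=(0,1)$ and $q_1=(1,0)$, $q_2=(1,-1)$, $q_3=(0,1)$, $q_4=(-1,1)$, so
\[
F_H=\det\begin{pmatrix}1&0&x_1&0\\ 1&0&x_2&0\\ 0&1&0&x_3\\ 0&1&0&x_4\end{pmatrix},
\qquad
F_Q=\det\begin{pmatrix}1&0&x_1&0\\ 1&-1&x_2&-x_2\\ 0&1&0&x_3\\ -1&1&-x_4&x_4\end{pmatrix}.
\]
Exchanging the two middle columns of the first matrix makes it block diagonal with Vandermonde blocks, so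
\[
F_H=-(x_2-x_1)(x_4-x_3)=x_1x_4+x_2x_3-x_1x_3-x_2x_4 .
\]
In the second matrix add row $2$ to row $4$, and then add row $3$ minus row $1$ to row $2$. Rows $2$ and $4$ become $(0,0,x_2-x_1,x_3-x_2)$ and $(x_4-x_2)\,(0,0,-1,1)$. Exchanging rows $2$ and $3$ makes the matrix block triangular, and
\[
F_Q=-(x_4-x_2)\bigl((x_2-x_1)+(x_3-x_2)\bigr)=(x_1-x_3)(x_4-x_2)=x_1x_4+x_2x_3-x_1x_2-x_3x_4 .
\]
Thus $F_HF_Q$ has degree $4=(k-1)|A|$, and it vanishes if $x_1=x_2$, if $x_3=x_4$ or if $x_2=x_4$, that is, at every improper coloring. It also vanishes at the proper coloring $(1,2,1,3)$; we need only that nonvanishing implies properness.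

To find the coefficient of $x_1x_2x_3x_4$, pair each monomial $x_ix_j$ of $F_H$ with the complementary monomial of $F_Q$:
\[
\begin{array}{c|cccccc}
\{i,j\} & 14&23&13&24&12&34\\ \hline
\text{coefficient of }x_ix_j\text{ in }F_H & 1&1&-1&-1&0&0\\
\text{coefficient of the complement in }F_Q & 1&1&0&0&-1&-1
\end{array}
\]
The monomials of $F_H$ come from the splits that respect the heads, and those of $F_Q$ from the splits $\{1,4\},\{2,3\}$ and $\{1,2\},\{3,4\}$ into two spanning trees. Only splits into arborescences survive in the product. Each determinant has terms of both signs, but the surviving products have the same sign, and the coefficient is $2$, the number of ordered partitions into arborescences.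
\end{example}

The example contains the three facts to be proved in general: the vanishing, the description of the monomials by ordered partitions, and the absence of cancellation. The first two hold for every matrix. The third is where condition \eqref{eq:sign} enters.

\section{The determinant $F_N$ and the matroid theorem}\label{sec:det}

Let $k,\rho\ge1$, let $S$ be a linearly ordered set with $|S|=k\rho$, and let $N$ be a real $\rho\times S$ matrix. Write $n_s\in\mathbb R^\rho$ for column $s$ of $N$, regarded below as a row vector. Let $\widehat N(x)$ be the $k\rho\times k\rho$ matrix whose rows are indexed by $S$ in increasing order, row $s$ being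
\[
\bigl(n_s,\;x_sn_s,\;\dots,\;x_s^{k-1}n_s\bigr),
\]
and put $F_N(x)=\det\widehat N(x)$. The columns of $\widehat N(x)$ fall into $k$ blocks of width $\rho$, numbered $0,\dots,k-1$. For $\rho=1$ and $N=(1,\dots,1)$ the polynomial $F_N$ is the Vandermonde determinant.

\begin{lemma}[Vanishing]\label{lem:vanish}
Let $c\in\mathbb R^S$. If $F_N(c)\ne0$, then for every $\alpha\in\mathbb R$ the family $(n_s)_{c_s=\alpha}$ is linearly independent.
\end{lemma}

\begin{proof}
Suppose that $\sum_{s\in I}\lambda_sn_s=0$, where $I=\{s:c_s=\alpha\}$ and not all $\lambda_s$ are zero. For $s\in I$, row $s$ of $\widehat N(c)$ is $(n_s,\alpha n_s,\dots,\alpha^{k-1}n_s)$. The combination of these rows with coefficients $\lambda_s$ is $\alpha^j\sum_{s\in I}\lambda_sn_s=0$ in block $j$, for every $j$. So the rows are dependent and $F_N(c)=0$.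
\end{proof}

Let $\Pi$ be the set of ordered partitions $\pi=(S_0,\dots,S_{k-1})$ of $S$ into $k$ sets of size $\rho$. For $\pi\in\Pi$ list the elements of $S_0$ in increasing order, then those of $S_1$, and so on. An \emph{inversion} of $\pi$ is a pair $s<s'$ such that $s'$ comes before $s$ in this list, and $\epsilon(\pi)=(-1)^{\text{number of inversions}}$ is the sign of the corresponding permutation of $S$.

\begin{lemma}[Expansion]\label{lem:expand}
We have
\[
F_N=\sum_{\pi=(S_0,\dots,S_{k-1})\in\Pi}\epsilon(\pi)\prod_{i=0}^{k-1}\det N[S_i]\;\cdot\;\prod_{i=0}^{k-1}\prod_{s\in S_i}x_s^{\,i}.
\]
In particular $F_N$ is zero or homogeneous of degree $\rho\binom k2$.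
\end{lemma}

\begin{proof}
Let $n_s^{(i)}\in\mathbb R^{k\rho}$ be the row vector equal to $n_s$ in block $i$ and zero in the other blocks. Row $s$ of $\widehat N(x)$ is $\sum_i x_s^{\,i}n_s^{(i)}$. The determinant is linear in each row, so
\[
F_N=\sum_{j\colon S\to\{0,\dots,k-1\}}\ \prod_{s\in S}x_s^{\,j(s)}\cdot\det R_j ,
\]
where $R_j$ is the constant matrix whose row $s$ is $n_s^{(j(s))}$. Fix $j$ and let $S_i=\{s:j(s)=i\}$. The rows indexed by $S_i$ are supported in block $i$, a space of dimension $\rho$, so $\det R_j=0$ if some $|S_i|>\rho$. Otherwise all $S_i$ have size exactly $\rho$, because $|S|=k\rho$, and $\pi=(S_0,\dots,S_{k-1})$ lies in $\Pi$. Rearranging the rows of $R_j$ in the order of the list of $\pi$ multiplies the determinant by $\epsilon(\pi)$ and produces a block diagonal matrix whose blocks are the transposes of $N[S_0],\dots,N[S_{k-1}]$. This gives the formula. Each monomial in it has degree $\rho(0+1+\dots+(k-1))=\rho\binom k2$.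
\end{proof}

The signs $\epsilon(\pi)$ vary with $\pi$, as in Example~\ref{ex:small}. In a product of two such determinants, the monomial $\prod_s x_s^{k-1}$ pairs each $\pi$ with its reversal, and the two signs combine to a constant.

\begin{proposition}\label{prop:coef}
Let $N_1,N_2$ be real $\rho\times S$ matrices with $|S|=k\rho$. The coefficient of $\prod_{s\in S}x_s^{k-1}$ in $F_{N_1}F_{N_2}$ is
\begin{equation}\label{eq:coef}
(-1)^{\rho\binom k2}\sum_{(S_0,\dots,S_{k-1})\in\Pi}\ \prod_{i=0}^{k-1}\det N_1[S_i]\,\det N_2[S_i].
\end{equation}
\end{proposition}

\begin{proof}
Expand both factors by Lemma~\ref{lem:expand}. The monomial of $F_{N_1}$ attached to $\pi=(S_0,\dots,S_{k-1})$ has exponent $i$ on $S_i$. Its product with a monomial of $F_{N_2}$ equals $\prod_s x_s^{k-1}$ exactly when that monomial has exponent $k-1-i$ on $S_i$, that is, when it is attached to the reversed partition $\bar\pi=(S_{k-1},\dots,S_0)$. Since $\pi$ and $\bar\pi$ have the same parts, the coefficient is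
\[
\sum_{\pi\in\Pi}\epsilon(\pi)\,\epsilon(\bar\pi)\prod_i\det N_1[S_i]\det N_2[S_i].
\]
Two elements in the same part form an inversion of neither $\pi$ nor $\bar\pi$. Two elements in different parts appear in opposite orders in the two lists, so they form an inversion of exactly one of them. There are $\rho^2\binom k2$ pairs of the second kind, so $\epsilon(\pi)\epsilon(\bar\pi)=(-1)^{\rho^2\binom k2}=(-1)^{\rho\binom k2}$, since $\rho^2$ and $\rho$ have the same parity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mat}]
A partition into $k$ common bases gives $|S|=k\rho$. If $S$ is empty there is nothing to prove, so let $k,\rho\ge1$, and put $f=F_{N_1}F_{N_2}$. By Lemma~\ref{lem:expand}, $f$ is zero or homogeneous of degree $2\rho\binom k2=(k-1)|S|$. Every summand in \eqref{eq:coef} is nonnegative by \eqref{eq:sign}. A partition of $S$ into common bases, with its parts in any order, gives a summand in which all determinants are nonzero, so this summand is positive. Hence the coefficient of $\prod_sx_s^{k-1}$ in $f$ is nonzero, and $f$ has degree $(k-1)|S|$. Since $|L_s|=k>k-1$, Theorem~\ref{thm:cn} with all $t_s=k-1$ gives $c_s\in L_s$ with $F_{N_1}(c)F_{N_2}(c)\ne0$. By Lemma~\ref{lem:vanish}, applied to $N_1$ and to $N_2$,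 every color class is independent in both matroids.
\end{proof}

The partition into common bases was used twice: it makes $\widehat N_1$ and $\widehat N_2$ square, and it supplies a nonzero summand. Condition \eqref{eq:sign}, and with it the order of the real numbers, was used only to prevent that summand from being canceled.

\begin{remark}
Without \eqref{eq:sign} the sum in \eqref{eq:coef} can vanish. Let $k=\rho=2$, $S=\{1,2,3,4\}$ and
\[
N_1=\begin{pmatrix}1&0&0&1\\0&1&1&0\end{pmatrix},\qquad N_2=\begin{pmatrix}1&1&1&0\\0&1&-1&1\end{pmatrix}.
\]
The products $\det N_1[B]\det N_2[B]$ for $B=12,34,13,24,14,23$ are $1,-1,-1,-1,0,0$. The partitions $\{12,34\}$ and $\{13,24\}$ into common bases contribute $-1$ and $1$, twice each, and the sum is $0$. What fails here is the argument, not the conclusion: any two columns of $N_2$ are independent, and a coloring with $c_1\ne c_4$ and $c_2\ne c_3$ has all its classes independent in both matroids.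
\end{remark}

\section{Arborescences}\label{sec:arb}

Let $D=(V,A)$ be a digraph in which no arc enters $r$, let $W=V\setminus\{r\}$ and $n=|W|\ge1$, and fix linear orders of $W$ and $A$. Let $H$ and $Q$ be the $W\times A$ matrices whose columns are the vectors $h_a$ and $q_a$ of \eqref{eq:hq}. To apply Theorem~\ref{thm:mat} we need to know that common independent sets are branchings and that \eqref{eq:sign} holds. The second point is where the orientation matters: an arborescence matches each arc with its head, and in this matching $Q$ has diagonal entries $+1$.

\begin{lemma}\label{lem:hq}
\begin{enumerate}
\item[(a)] If $I\subseteq A$ and both families $(h_a)_{a\in I}$ and $(q_a)_{a\in I}$ are linearly independent, then $I$ is a branching.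
\item[(b)] For every $n$-subset $B\subseteq A$, the product $\det H[B]\cdot\det Q[B]$ is $1$ if $B$ is a spanning $r$-arborescence and $0$ otherwise.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Two arcs with the same head have the same vector $h_a$, so at most one arc of $I$ enters each vertex. If $C$ is a directed cycle, each of its vertices occurs once as a head and once as a tail, so $\sum_{a\in C}q_a=0$; hence $I$ contains no directed cycle. By Lemma~\ref{lem:cycle}(a), $I$ is a branching.

(b) If two arcs of $B$ have the same head, then $H[B]$ has two equal columns, the product is $0$, and $B$ is not an arborescence. Otherwise the $n$ heads are distinct elements of $W$, so exactly one arc $a(v)\in B$ enters each $v\in W$. If $B$ contains a directed cycle, then some columns of $Q[B]$ sum to $0$, the product is $0$, and $B$ is not an arborescence.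

In the remaining case $B$ has no directed cycle and is a spanning $r$-arborescence by Lemma~\ref{lem:cycle}(b). A digraph without directed cycles has a linear order of its vertices in which the tail of every arc precedes its head; let $v_1,\dots,v_n$ be the order induced on $W$ by such an order for $(V,B)$. Applying one permutation to the rows of both $H[B]$ and $Q[B]$, and one permutation to the columns of both, multiplies the two determinants by the same sign and leaves their product unchanged. So we may take the rows in the order $v_1,\dots,v_n$ and the columns in the order $a(v_1),\dots,a(v_n)$. Then $H[B]$ becomes the identity matrix. Column $a(v_i)$ of $Q[B]$ has entry $1$ in row $v_i$, entry $-1$ in the earlier row of its tail unless the tail is $r$, and $0$ elsewhere. So $Q[B]$ becomes upper triangular with unit diagonal, and the product is $1$.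
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arb}]
If $V=\{r\}$ then $A=\emptyset$, so let $n\ge1$. No arc enters $r$, since every arc lies in a spanning $r$-arborescence. Let $M_1,M_2$ be the matroids on $A$ represented by $H$ and $Q$. By Lemma~\ref{lem:hq}(b), condition \eqref{eq:sign} holds, and each of the $k$ given arborescences $T$ satisfies $\det H[T]\ne0$ and $\det Q[T]\ne0$. Hence both matroids have rank $n$, and $A$ is partitioned into $k$ common bases. Shrink each list to size $k$. Theorem~\ref{thm:mat} gives a coloring from the lists whose classes are independent in both matroids, and these classes are branchings by Lemma~\ref{lem:hq}(a).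
\end{proof}

\begin{remark}
For the pair $H,Q$ the coefficient is a count. By Lemma~\ref{lem:hq}(b), a summand in \eqref{eq:coef} is $1$ if all parts $S_i$ are spanning $r$-arborescences and $0$ otherwise. So the coefficient of $\prod_a x_a^{k-1}$ in $F_HF_Q$ equals $(-1)^{n\binom k2}\tau$, where $\tau$ is the number of ordered partitions of $A$ into $k$ spanning $r$-arborescences. In Example~\ref{ex:small} this is $(-1)^2\cdot2$. For $n=1$ the digraph consists of $k$ parallel arcs, $F_HF_Q$ is the square of the Vandermonde determinant, and the coefficient is $(-1)^{\binom k2}k!$. For every $D$ as in Theorem~\ref{thm:arb}, the factor $F_H$ is the polynomial that Section~\ref{sec:example} started from: sorting the rows of $\widehat H(x)$ by head and its columns by vertex gives a block diagonal matrix with one $k\times k$ Vandermonde block for each $v\in W$, so $F_H$ is, up to sign, the product of the differences $x_f-x_e$ over the unordered pairs of arcs with the same head.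
\end{remark}

\section{Branchings in arbitrary digraphs}\label{sec:br}

Theorem~\ref{thm:arb} needs a common root and all other in-degrees equal to $k$. Both can be arranged by adding a new vertex $r^*$ and arcs leaving it. For condition (3) of Theorem~\ref{thm:br} we use one further tool. An arc \emph{enters} a set $X$ of vertices if its head is in $X$ and its tail is not.

\begin{theorem}[Edmonds \cite{edmonds}]\label{thm:edm}
Let $D^*=(V^*,A^*)$ be a digraph, $r^*\in V^*$ and $k\ge1$. If every nonempty $X\subseteq V^*\setminus\{r^*\}$ is entered by at least $k$ arcs, then $D^*$ contains $k$ pairwise disjoint spanning $r^*$-arborescences.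
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:br}]
We show (1)$\Leftrightarrow$(2), (1)$\Leftrightarrow$(3) and (1)$\Rightarrow$(4)$\Rightarrow$(2).

(1)$\Rightarrow$(2). Let $A$ be partitioned into branchings $B_1,\dots,B_k$. Add a new vertex $r^*$. For each $i$ and each $v\in V$ not entered by an arc of $B_i$, add a new arc $r^*v$ and put it into $B_i$; call the resulting set $B_i^*$. In $B_i^*$ exactly one arc enters each $v\in V$ and none enters $r^*$. A directed cycle in $B_i^*$ cannot pass through $r^*$, so it would lie in the forest $B_i$; hence there is none. By Lemma~\ref{lem:cycle}(b), $B_i^*$ is a spanning $r^*$-arborescence, and the enlarged digraph is the disjoint union of $B_1^*,\dots,B_k^*$. Give the new arcs arbitrary lists of size $k$, apply Theorem~\ref{thm:arb}, and restrict the coloring to $A$. The classes are subsets of branchings, hence branchings.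

(2)$\Rightarrow$(1). Take all lists equal to $\{1,\dots,k\}$; the $k$ color classes form the partition.

(1)$\Rightarrow$(3). Each of the $k$ branchings has at most one arc entering $v$, and, being a forest, at most $|X|-1$ arcs with both ends in $X$.

(3)$\Rightarrow$(1). Add a new vertex $r^*$ and, for each $v\in V$, add $k-d^-(v)\ge0$ parallel arcs $r^*v$. In the enlarged digraph every $v\in V$ has in-degree $k$ and $r^*$ has in-degree $0$. Let $X\subseteq V$ be nonempty. Of the $k|X|$ arcs with head in $X$, at most $k(|X|-1)$ have their tail in $X$, so at least $k$ arcs enter $X$. Theorem~\ref{thm:edm} gives $k$ disjoint spanning $r^*$-arborescences. Together they contain $k$ arcs entering each $v\in V$, so they use all arcs. Their intersections with $A$ partition $A$ into $k$ branchings.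

(1)$\Rightarrow$(4). Replace each arc $a$ by $m$ parallel copies, each with the list $L_a$ of size $km$. Each branching $B_i$ of a partition as in (1) gives $m$ branchings of the new digraph, the $j$-th consisting of the $j$-th copies of the arcs of $B_i$. So the new digraph is partitioned into $km$ branchings, and the implication (1)$\Rightarrow$(2) with $km$ in place of $k$ gives it a proper list coloring. The copies of $a$ have the same head, so they receive $m$ distinct colors; let $C_a\subseteq L_a$ be the set of these colors. For a color $\alpha$, the class of $\alpha$ contains at most one copy of each arc, and replacing each copy by its original preserves heads and tails. So $\{a:\alpha\in C_a\}$ is a branching.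

(4)$\Rightarrow$(2). Take $m=1$.
\end{proof}

\begin{remark}
Neither half of condition (3) implies the other. A digraph formed by $k+1$ arcs with distinct tails and a common head is a tree, so it satisfies the bound for all sets $X$, but it has a vertex of in-degree $k+1$. A directed cycle of length $\ell\ge2$ with every arc replaced by $k$ parallel copies has all in-degrees equal to $k$, but $k\ell>k(\ell-1)$ arcs have both ends in $X=V$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{alon}
N. Alon, \emph{Combinatorial Nullstellensatz}, Combin. Probab. Comput. 8 (1999).

\bibitem{edmonds}
J. Edmonds, \emph{Edge-disjoint branchings}, 1973.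

\bibitem{ps9}
\emph{Problem Set 9}, \texttt{http://berkri.web.elte.hu/\allowbreak wordpress/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2022/\allowbreak 11/\allowbreak 22probsem9.pdf}

\end{thebibliography}
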